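\title{Mass quantization of blowup in infinite time\\ for a two-dimensional chemotaxis system}

\begin{abstract}
We study a parabolic--elliptic chemotaxis system with Neumann boundary conditions on a bounded smooth planar domain. We prove that if a classical solution exists for all times and is unbounded, then its total mass is an integer multiple of $4\pi$. More precisely, suitable time translates of the solution converge to a finite sum of Dirac masses that move along disjoint continuous curves, with mass $8\pi$ in the interior and $4\pi$ on the boundary. Local second moments, followed forward and backward in time, fix the mass of each atom. A monotonicity formula for a shrinking bump function shows that no diffuse mass survives near an atom that persists on a time interval, and a moving bump function carries this vanishing to the whole domain.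
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Omega\subset\mathbf R^2$ be a bounded domain with smooth boundary and outer normal $\nu$. We consider the system
\begin{equation}\label{eq:system}
\begin{aligned}
u_t&=\nabla\cdot(\nabla u-u\nabla v) &&\text{in }\Omega\times(0,T),\\
-\Delta v&=u-\frac1{|\Omega|}\int_\Omega u &&\text{in }\Omega\times(0,T),\\
\partial_\nu u-u\,\partial_\nu v&=\partial_\nu v=0 &&\text{on }\partial\Omega\times(0,T),\\
\int_\Omega v&=0,\qquad u|_{t=0}=u_0,
\end{aligned}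
\end{equation}
where $u_0$ is a sufficiently smooth function on $\overline\Omega$ with $u_0>0$ on $\overline\Omega$. We let $(u,v)$ be the unique classical solution and $T\in(0,+\infty]$ its maximal existence time. The density $u$ diffuses and drifts up the gradient of a potential $v$ that it generates itself. No mass crosses the boundary, so $\|u(t)\|_1=\lambda:=\|u_0\|_1$ for all $t\in[0,T)$. We write $\bar u=\lambda/|\Omega|$ and $\mathbf N=\{1,2,\dots\}$.

The potential is $v(x,t)=\int_\Omega G(x,y)u(y,t)\,dy$, where $G$ is the Green's function of the Neumann problem with mean zero: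
\[
-\Delta_xG(\cdot,y)=\delta_y-\frac1{|\Omega|}\ \text{ in }\Omega,\qquad \partial_\nu G(\cdot,y)=0\ \text{ on }\partial\Omega,\qquad \int_\Omega G(x,y)\,dx=0 .
\]
Thus the drift is an attraction with a logarithmic kernel, and it competes with diffusion. Global existence alone says nothing about $\lambda$, since $u\equiv\bar u$, $v\equiv0$ is a solution for every $\lambda>0$. The question is which masses allow a global solution to become unbounded. For $\lambda=4\pi$ the following is known \cite{OSS}. For $x_0\in\partial\Omega$ let $\mathcal R(x_0)=\lim_{x\to x_0}[G(x,x_0)-\frac1\pi\log\frac1{|x-x_0|}]$. If $\lambda=4\pi$, then $T=+\infty$; and if $t_k\uparrow+\infty$ with $\|u(t_k)\|_\infty\to+\infty$, then along a subsequence $u(x,t+t_k)\,dx\rightharpoonup4\pi\delta_{x(t)}$, where the curve $t\in\mathbf R\mapsto x(t)\in\partial\Omega$ solves $dx/dt=2\pi\nabla\mathcal R(x)$ with the tangential gradient along $\partial\Omega$. In that case the whole mass collects in one boundary point. The conjecture posed in \cite{source} is that blowup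 in infinite time is always quantized:
\[
T=+\infty,\quad\lim_{t\uparrow+\infty}\|u(t)\|_\infty=+\infty\quad\Longrightarrow\quad\lambda\in4\pi\mathbf N .
\]
We prove this conjecture, with $\limsup$ in place of $\lim$.

\begin{theorem}\label{thm:A}
If $T=+\infty$ and $\limsup_{t\uparrow\infty}\|u(t)\|_\infty=+\infty$, then $\lambda\in4\pi\mathbf N$.
\end{theorem}

The quantization comes from a description of the limits of time translates. Here and below, $\rightharpoonup$ denotes weak-$*$ convergence in the space $\mathcal M(\overline\Omega)=C(\overline\Omega)'$ of finite Borel measures on $\overline\Omega$.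

\begin{theorem}\label{thm:B}
Let $T=+\infty$ and $t_k\uparrow\infty$, and assume one of the following:
\begin{itemize}
\item[(i)] $\lim_{t\uparrow\infty}\|u(t)\|_\infty=\infty$;
\item[(ii)] $\liminf_{t\uparrow\infty}\|u(t)\|_\infty<\infty$ and $\|u(t_k)\|_\infty\to\infty$.
\end{itemize}
Then, along a subsequence,
\[
u(x,t+t_k)\,dx\rightharpoonup\mu(t)=\sum_{i=1}^Nm_i\delta_{x_i(t)}\qquad\text{for all }t\in\mathbf R .
\]
The curves $x_i:\mathbf R\to\overline\Omega$ are continuous and mutually distinct at each time, and $N$ and $m_i$ do not depend on $t$. For each $i$, either $m_i=8\pi$ and $x_i(t)\in\Omega$ for all $t$, or $m_i=4\pi$ and $x_i(t)\in\partial\Omega$ for all $t$.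
\end{theorem}

Theorem~\ref{thm:A} follows from Theorem~\ref{thm:B}. Indeed, choose $t_k\uparrow\infty$ with $\|u(t_k)\|_\infty\to\infty$. Then (i) or (ii) holds, and testing the convergence with the constant function $1$ gives $\lambda=\sum_im_i$, a nonempty sum because $\lambda>0$. The condition on $t_k$ in (ii) cannot be dropped: if $\liminf\|u(t)\|_\infty<\infty$, there are times $t_k$ along which $u(t_k)$ is bounded, and then every weak-$*$ limit of $u(t_k)\,dx$ has a bounded density.

Section~\ref{sec:model} shows the two main mechanisms in the plane, where they reduce to short computations. Sections~\ref{sec:weak} and~\ref{sec:limit} set up a weak formulation that survives the passage to measure-valued limits. Section~\ref{sec:atoms} determines the mass of atoms, Section~\ref{sec:reg} gives regularity away from them, and Sections~\ref{sec:vacuum} and~\ref{sec:persistent} remove the diffuse mass. Theorem~\ref{thm:B} is proved in Section~\ref{sec:proof}.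

\section{Two computations in the plane}\label{sec:model}

This section motivates the proof; only the notation and Lemma~\ref{lem:bump} are used later. Let $\Gamma(X)=\frac1{2\pi}\log\frac1{|X|}$, so that $-\Delta\Gamma=\delta_0$ and $\nabla\Gamma(X)=-\frac1{2\pi}X/|X|^2$. Replace $\Omega$ by $\mathbf R^2$ and $G(x,y)$ by $\Gamma(x-y)$, and let $u$ be a solution that decays fast at infinity. For a test function $\varphi(x,t)$ the drift contributes
\[
\int u\,\nabla\varphi\cdot\nabla v=-\frac1{2\pi}\iint\frac{\nabla\varphi(x)\cdot(x-y)}{|x-y|^2}\,u(x)u(y)\,dx\,dy .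
\]
Exchanging the names of $x$ and $y$ and averaging the two expressions gives
\begin{equation}\label{eq:plane}
\frac d{dt}\int\varphi u=\int(\partial_t\varphi+\Delta\varphi)\,u-\frac1{4\pi}\iint A_{\nabla\varphi}(x,y)\,u(x)u(y)\,dx\,dy,
\end{equation}
where for a vector field $V$ we put
\[
A_V(X,Y)=\frac{(V(X)-V(Y))\cdot(X-Y)}{|X-Y|^2},\qquad X\ne Y .
\]
The symmetrization has removed the singularity: $|A_V|\le\mathrm{Lip}(V)$. So the right side of \eqref{eq:plane} nearly makes sense when $u\,dx$ is replaced by a measure $\mu$. The exception is the diagonal. As $X,Y\to Z$ with $X-Y$ parallel to a unit vector $\mathbf e$, the kernel $A_{\nabla\varphi}$ tends to $D^2\varphi(Z)\mathbf e\cdot\mathbf e$. This depends on $\mathbf e$ unless $D^2\varphi(Z)$ is a multiple of the identity, and $\mu\otimes\mu$ charges the diagonal exactly at the atoms of $\mu$.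

\subsection*{The mass of an atom}
Take $\varphi=|x|^2$. Then $\Delta\varphi=4$ and $A_{\nabla\varphi}\equiv2$, so a solution of mass $m$ satisfies
\[
\frac d{dt}\int|x|^2u=4m-\frac{m^2}{2\pi}=\frac m{2\pi}(8\pi-m).
\]
Suppose that a measure-valued evolution obeys this law for times on both sides of $0$ and equals $m\delta_0$ at time $0$. The second moment is nonnegative, affine in $t$, and zero at $t=0$, so its slope vanishes and $m=8\pi$. Later times exclude $m>8\pi$; earlier times exclude $m<8\pi$. In a half-plane with Neumann conditions, even reflection produces a solution in the plane with twice the mass, so a boundary atom has mass $4\pi$. Time translates of a global solution have limits that are defined for all $t\in\mathbf R$, so one expects atoms of mass $8\pi$ and $4\pi$ only. This gives $\lambda\in4\pi\mathbf N$ provided that \emph{no mass is left outside the atoms}. The local version of the second moment argument treats such diffuse mass as an error term and gives no information about it. A second mechanism is needed.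

\subsection*{An atom absorbs the mass around it}
An atom of mass $8\pi$ at the origin creates the drift $-4x/|x|^2$. We show that this drift pulls nearby mass into the atom within finite time, which is incompatible with the atom keeping the mass $8\pi$. The test function is a bump whose Hessian at the center is a multiple of the identity.

\begin{lemma}\label{lem:bump}
For $\xi\in\mathbf R^2$ and $r>0$ let $z=|X-\xi|^2/r^2$, $W=(1-z)_+$ and $\varphi=W^3$. Then $\varphi\in C^2_c(\mathbf R^2)$ and
\begin{gather}
\nabla\varphi=-6r^{-2}W^2(X-\xi),\qquad|\nabla\varphi|\le6r^{-1}W^2,\label{eq:b1}\\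
\Delta\varphi=r^{-2}(24Wz-12W^2),\qquad\lambda_{\max}(D^2\varphi)=r^{-2}(24Wz-6W^2),\label{eq:b2}\\
|\nabla\varphi(X)-\nabla\varphi(Y)|\le30r^{-2}\max(W(X),W(Y))\,|X-Y|,\label{eq:b3}\\
|A_{\nabla\varphi}(X,Y)+6r^{-2}W(Y)^2|\le24r^{-3}|X-\xi|\qquad(X\ne Y),\label{eq:b4}\\
\Delta\varphi+24r^{-2}W^2\ge12r^{-2}W.\label{eq:b5}
\end{gather}
\end{lemma}

\begin{proof}
Since $\nabla z=2r^{-2}(X-\xi)$, we get \eqref{eq:b1} and $D^2\varphi=-6r^{-2}W^2I+24r^{-4}W(X-\xi)\otimes(X-\xi)$. This matrix is continuous, and its eigenvalues are $-6r^{-2}W^2$ and $r^{-2}(24Wz-6W^2)$, which gives \eqref{eq:b2}. Next write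
\[
W(X)^2(X-\xi)-W(Y)^2(Y-\xi)=W(Y)^2(X-Y)+\big(W(X)^2-W(Y)^2\big)(X-\xi).
\]
As $\mathrm{Lip}(W)\le2/r$, the last term is at most $2r^{-1}(W(X)+W(Y))|X-Y||X-\xi|$ in norm. Taking the scalar product with $-6r^{-2}(X-Y)/|X-Y|^2$ and using $W\le1$ gives \eqref{eq:b4}. For \eqref{eq:b3} we may assume $W(X)\ge W(Y)$ and $W(X)>0$; then $|X-\xi|<r$, and the right side is at most $(1+4)W(X)|X-Y|$ in norm. Finally, on $\{W>0\}$ we have $W=1-z$, so $\Delta\varphi+24r^{-2}W^2=12r^{-2}W(2z+W)=12r^{-2}W(1+z)$; off this set both sides of \eqref{eq:b5} vanish.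
\end{proof}

Consider now the simplest situation: $\mu(t)=8\pi\delta_0+f(t)$ is weak-$*$ continuous on a time interval, the atom does not move, and $f(t)\ge0$ has no atoms and has mass at most $1$. Let $\varphi_t$ be the bump with center $0$ and radius $r(t)$, where $r(t)^2=r_0^2-(t-s)$ shrinks to zero at time $s^*=s+r_0^2$. Then $\partial_tz=z/r^2$ and $\partial_t\varphi=-3r^{-2}zW^2$. Since $D^2\varphi(0)=-6r^{-2}I$, the kernel $A_{\nabla\varphi}$ has the unambiguous value $-6r^{-2}$ at $(0,0)$. Suppose that \eqref{eq:plane} holds for $\mu$ with this value, and expand its right side.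
\begin{itemize}
\item The atom alone contributes $8\pi(\partial_t\varphi+\Delta\varphi)(0)-\frac{(8\pi)^2}{4\pi}(-6r^{-2})=(-96\pi+96\pi)r^{-2}=0$. This cancellation is the balance of diffusion and attraction at mass $8\pi$.
\item The terms linear in $f$ are $\int[\partial_t\varphi+\Delta\varphi-4A_{\nabla\varphi}(0,Y)]\,df$. By \eqref{eq:b4}, $A_{\nabla\varphi}(0,Y)=-6r^{-2}W(Y)^2$, so by \eqref{eq:b5} the integrand is at least $(12-3)r^{-2}W$.
\item The term quadratic in $f$ is, by \eqref{eq:b3}, at least $-\frac{30}{4\pi}r^{-2}\cdot2\int W\,df\ge-5r^{-2}\int W\,df$.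
\end{itemize}
Hence $q(t)=\int\varphi_t\,d\mu(t)$ is nondecreasing. As $t\uparrow s^*$ the bump shrinks to the origin, and $\limsup q(t)\le\mu(s^*)(\{0\})=8\pi$. But $q(s)=8\pi+\int\varphi_s\,df(s)$. Therefore $f(s)=0$ on the disc of radius $r_0$.

To turn this into a proof we must handle four things: the boundary, which we flatten conformally (Section~\ref{sec:weak}); the ambiguity of the kernel on the diagonal, which turns \eqref{eq:plane} into two inequalities (Section~\ref{sec:limit}); the motion of the atom, about which we know only continuity (Section~\ref{sec:persistent}); and the diffuse mass far from all atoms (Section~\ref{sec:vacuum}).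

\section{The symmetrized weak formulation}\label{sec:weak}

By parabolic regularity $u$ and $v$ are smooth on $\overline\Omega\times(0,T)$, by the maximum principle $u>0$, and the boundary conditions give $\partial_\nu u=0$. We use the following standard properties of $G$: it is symmetric; $G$ and $\nabla_xG$ are continuous on $\overline\Omega\times\overline\Omega$ off the diagonal; and for every $y\in\overline\Omega$ we have $G(\cdot,y)\in W^{1,1}(\Omega)$ and
\begin{equation}\label{eq:Gweak}
\int_\Omega\nabla_xG(x,y)\cdot\nabla\psi(x)\,dx=\psi(y)-\frac1{|\Omega|}\int_\Omega\psi\qquad(\psi\in C^1(\overline\Omega)).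
\end{equation}
The symmetrization in \eqref{eq:plane} needs the exact form of the singularity of $G$. At a curved boundary we obtain it from conformal coordinates: they preserve the Dirichlet integral and the Neumann condition, so the method of images applies. Put $X^*=(X_1,-X_2)$; ``even'' means invariant under $X\mapsto X^*$.

\begin{lemma}[charts]\label{lem:chart}
Let $x_0\in\overline\Omega$, and let $\theta=1$ if $x_0\in\Omega$ and $\theta=2$ if $x_0\in\partial\Omega$. There are a relatively open neighborhood $U$ of $x_0$ in $\overline\Omega$, an open disc $D$ about $0$, and a smooth bi-Lipschitz conformal map $X$ with $X(x_0)=0$ from $U$ onto $D$ (if $\theta=1$) or onto $D^+=D\cap\{X_2\ge0\}$ with $U\cap\partial\Omega$ mapped onto $D\cap\{X_2=0\}$ (if $\theta=2$), such that: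
\begin{itemize}
\item[(a)] $\Delta_x=\omega\Delta_X$, $\nabla_xa\cdot\nabla_xb=\omega\nabla_Xa\cdot\nabla_Xb$ and $dx=dX/\omega$, where $\omega$ is a Lipschitz function on $D$, even if $\theta=2$, with $\omega(0)=1$ and $\frac12\le\omega\le2$;
\item[(b)] with $X=X(x)$ and $Y=X(y)$ for $x,y\in U$,
\[
G(x,y)=\Gamma(X-Y)+(\theta-1)\Gamma(X-Y^*)+K(X,Y),
\]
where $K$, $\nabla_XK$ and $\nabla_YK$ are continuous and bounded.
\end{itemize}
Moreover, on $\overline\Omega\times\overline\Omega$ off the diagonal,
\begin{equation}\label{eq:Gbound}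
|\nabla_xG(x,y)|\le\frac C{|x-y|},\qquad|G(x,y)|\le C\big(1+\big|\log|x-y|\big|\big).
\end{equation}
\end{lemma}

Terms with the factor $\theta-1$ are to be omitted when $\theta=1$.

\begin{proof}
If $x_0\in\Omega$, take $X=x-x_0$ and $\omega\equiv1$. If $x_0\in\partial\Omega$, take a smooth simply connected subdomain of $\Omega$ whose boundary contains a neighborhood of $x_0$ in $\partial\Omega$, and a Riemann map of it onto the upper half-plane that sends $x_0$ to $0$. By the Kellogg--Warschawski theorem, this map is smooth up to the boundary near $x_0$ with nonvanishing derivative $X'$. Let $\omega=|X'|^2$, viewed as a function of $X$, scale $X$ so that $\omega(0)=1$, and extend $\omega$ evenly; the even extension of a function that is smooth on $D^+$ is Lipschitz. Shrinking $D$ gives (a) and the bi-Lipschitz property.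

Define $K$ by (b). Let $\theta=2$, fix $Y\in D^+$, and let $\tilde G$ be the even extension to $D$ of $G(\cdot,y)$ in the variable $X$. For $\psi\in C_c^\infty(D)$ put $\psi^*(X)=\psi(X^*)$ and apply \eqref{eq:Gweak} to $(\psi+\psi^*)\circ X$. By (a),
\[
\int_D\nabla\tilde G\cdot\nabla\psi\,dX=\int_{D^+}\nabla\tilde G\cdot\nabla(\psi+\psi^*)\,dX=\psi(Y)+\psi(Y^*)-\frac1{|\Omega|}\int_D\frac\psi\omega\,dX .
\]
The function $\Gamma(X-Y)+\Gamma(X-Y^*)$ is even in $X$, so the even extension of $K(\cdot,Y)$ solves $\Delta_XK=1/(\omega|\Omega|)$ in $D$ in the sense of distributions. For $\theta=1$ the same equation follows directly from \eqref{eq:Gweak}. Let $w$ be a logarithmic potential with $\Delta w=1/(\omega|\Omega|)$ in $D$; it is $C^1$ because the right side is bounded, and it does not depend on $Y$. By Weyl's lemma $K(\cdot,Y)-w$ is harmonic in $D$. Fix a circle $|X|=r_1$ in $D$. For $|X|=r_1$ and $|Y|\le r_1/2$ the points $X,Y,Y^*$ stay away from all singularities, so $K$ is jointly continuous there. The Poisson formula on this circle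 shows that $K-w$ and $\nabla_X(K-w)$ are jointly continuous for $|X|<r_1$, $|Y|\le r_1/2$. Since $|X-Y^*|=|Y-X^*|$ and $G$ is symmetric, $K$ is symmetric, so $\nabla_YK$ is continuous too. Shrinking $D$ once more gives (b).

For $X,Y\in D^+$ we have $|X-Y^*|\ge|X-Y|$, so \eqref{eq:Gbound} holds on $U\times U$. Finitely many such products cover the diagonal, and on the compact remainder $G$ and $\nabla_xG$ are continuous.
\end{proof}

The admissible test functions form the class $C_N^2=\{\varphi\in C^2(\overline\Omega):\partial_\nu\varphi=0\text{ on }\partial\Omega\}$. If $\varphi\in C^2_c(D)$, with $\varphi$ even when $\theta=2$, then $\partial_2\varphi=0$ on the axis, and $\varphi\circ X$, extended by zero, lies in $C^2_N$ because conformal maps preserve normal directions. Radial cutoffs in charts therefore separate the points of $\overline\Omega$. As $C_N^2$ is an algebra containing the constants, it is dense in $C(\overline\Omega)$ by the Stone--Weierstrass theorem. Conversely, if $\varphi\in C_N^2$ is read as a function of $X$ in a boundary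 chart, its even extension is $C^2$: the odd derivatives $\partial_2\varphi$ and $\partial_1\partial_2\varphi$ vanish on the axis.

\begin{lemma}\label{lem:weak}
For $\varphi\in C_N^2$ let $H_\varphi(x,y)=\nabla\varphi(x)\cdot\nabla_xG(x,y)+\nabla\varphi(y)\cdot\nabla_yG(x,y)$, $x\ne y$. Then
\begin{equation}\label{eq:weak}
\frac d{dt}\int\varphi u=\int u\Delta\varphi+\frac12\iint H_\varphi(x,y)\,u(x)u(y)\,dx\,dy .
\end{equation}
The kernel $H_\varphi$ is continuous off the diagonal. In a chart, with $V=\omega\nabla_X\varphi$,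
\begin{equation}\label{eq:kernel}
H_\varphi=-\frac1{2\pi}\big[A_V(X,Y)+(\theta-1)A_V(X,Y^*)\big]+V(X)\cdot\nabla_XK+V(Y)\cdot\nabla_YK .
\end{equation}
Finally $|H_\varphi|\le C\|\varphi\|_{C^2}$, and hence
\begin{equation}\label{eq:lip}
\Big|\frac d{dt}\int\varphi u\Big|\le C\|\varphi\|_{C^2},\qquad C=C(\Omega,\lambda).
\end{equation}
\end{lemma}

\begin{proof}
Integrating by parts with the no-flux condition and $\partial_\nu\varphi=0$ gives $\frac d{dt}\int\varphi u=\int u\Delta\varphi+\int u\nabla\varphi\cdot\nabla v$. Insert $\nabla v(x)=\int\nabla_xG(x,y)u(y)\,dy$ and symmetrize as in \eqref{eq:plane}. In a chart, $H_\varphi=V(X)\cdot\nabla_XG+V(Y)\cdot\nabla_YG$ by Lemma~\ref{lem:chart}(a), and the term $\Gamma(X-Y)$ contributes $-\frac1{2\pi}A_V(X,Y)$. Let $\theta=2$. The image term $\Gamma(X-Y^*)=\Gamma(Y-X^*)$ contributes $-\frac1{2\pi}|X-Y^*|^{-2}$ times $V(X)\cdot(X-Y^*)+V(Y)\cdot(Y-X^*)$. Since $\varphi$ and $\omega$ are even, $V(Y^*)=V(Y)^*$, so $V(Y)\cdot(Y-X^*)=V(Y^*)\cdot(Y^*-X)$, and the sum equals $(V(X)-V(Y^*))\cdot(X-Y^*)$.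 This proves \eqref{eq:kernel}. The field $V$ is Lipschitz on $D$ with constant $C\|\varphi\|_{C^2}$; this is where the Neumann condition on $\varphi$ is needed, since otherwise the normal component of $V$ jumps across the axis. So $|H_\varphi|\le C\|\varphi\|_{C^2}$ on $U\times U$. Finitely many charts cover the diagonal, and elsewhere \eqref{eq:Gbound} applies.
\end{proof}

\section{Limit flows}\label{sec:limit}

From now on $T=+\infty$, $t_k\to\infty$ and $u_k(t)=u(\cdot,t+t_k)$, which is defined for $t\ge-t_k$. We recall three facts on nonnegative measures $\nu_j\rightharpoonup\nu$ on a compact metric space. If $\psi$ is bounded and lower semicontinuous, then $\int\psi\,d\nu\le\liminf\int\psi\,d\nu_j$, with the reverse statement for upper semicontinuous $\psi$. In particular $\nu(F)\ge\limsup\nu_j(F)$ for closed $F$. Finally $\nu_j\otimes\nu_j\rightharpoonup\nu\otimes\nu$, because sums of products $\psi_1(x)\psi_2(y)$ are dense in the continuous functions of two variables.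

By \eqref{eq:lip}, for each $\varphi\in C^2_N$ the functions $t\mapsto\int\varphi u_k(t)$ are bounded and equi-Lipschitz. Apply the Arzel\`a--Ascoli theorem and a diagonal argument to a countable subset of $C_N^2$ that is dense in $C(\overline\Omega)$. We obtain a subsequence, not relabeled, and measures $\mu(t)\ge0$ of mass $\lambda$, $t\in\mathbf R$, such that $\int\varphi u_k(t)\to\int\varphi\,d\mu(t)$ locally uniformly in $t\in\mathbf R$ for every $\varphi\in C(\overline\Omega)$. We call $\mu$ the \emph{limit flow} of $(u_k)$. It is weak-$*$ continuous in $t$, we have $u_k(\tau_k)\,dx\rightharpoonup\mu(\tau)$ whenever $\tau_k\to\tau$, and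
\begin{equation}\label{eq:lipmu}
\Big|\int\varphi\,d\mu(t)-\int\varphi\,d\mu(s)\Big|\le C\|\varphi\|_{C^2}|t-s|\qquad(\varphi\in C_N^2).
\end{equation}

The identity \eqref{eq:weak} need not pass to the limit, because $H_\varphi$ is discontinuous on the diagonal. Semicontinuity still gives two inequalities. Let $\underline H_\varphi(x,y)$ and $\overline H_\varphi(x,y)$ be the lower and upper limits of $H_\varphi(x',y')$ as $(x',y')\to(x,y)$ with $x'\ne y'$. They are bounded, equal $H_\varphi$ off the diagonal, and are lower and upper semicontinuous, respectively. Integrate \eqref{eq:weak} for $u_k$ over $[s,t]$. The diagonal is a Lebesgue null set, so $H_\varphi$ may be replaced by either envelope. For each $\tau$ we have $u_k(\tau)\otimes u_k(\tau)\rightharpoonup\mu(\tau)\otimes\mu(\tau)$, and the integrands are uniformly bounded. Semicontinuity and Fatou's lemma give, for $s<t$,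
\begin{equation}\label{eq:twosided}
\int_s^t\underline\ell_\varphi\,d\tau\le\int\varphi\,d\mu(t)-\int\varphi\,d\mu(s)\le\int_s^t\overline\ell_\varphi\,d\tau,
\end{equation}
where $\underline\ell_\varphi(\tau)=\int\Delta\varphi\,d\mu(\tau)+\frac12\iint\underline H_\varphi\,d\mu(\tau)d\mu(\tau)$ and $\overline\ell_\varphi$ is defined with $\overline H_\varphi$. The function $\underline\ell_\varphi$ is lower semicontinuous in $\tau$, since $\mu(\tau)\otimes\mu(\tau)$ is weak-$*$ continuous.

We now localize \eqref{eq:twosided} so that interior and boundary points are treated at once. Fix the chart at $x_0$, let $B_R=\{|X|<R\}$ and $U_R=X^{-1}(B_R)$, and choose $R_0\le1$ with $\overline B_{R_0}\subset D$. Let $\nu(t)$ be the push-forward of $\mu(t)|_U$ under $X$, and put $\tilde\mu=\nu$ if $\theta=1$ and $\tilde\mu=\nu+\nu^*$ if $\theta=2$, where $\nu^*$ is the reflection of $\nu$. A boundary atom of mass $m$ becomes an atom of $\tilde\mu$ of mass $2m$. For $\psi\in C_c(D)$ the integral $\int\psi\,d\tilde\mu(t)$ is continuous in $t$, and it equals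 $\theta\int\psi\circ X\,d\mu(t)$ if $\psi$ is even or $\theta=1$. For a Lipschitz field $V$ on $D$ let $A_V^\pm=A_V$ off the diagonal, and on the diagonal let $A_V^+$ and $A_V^-$ be the upper and lower limits of $A_V$ along off-diagonal points.

\begin{lemma}\label{lem:local}
Let $R\le R_0$ and $\varphi\in C^2_c(B_{R/2})$, with $\varphi$ even if $\theta=2$. Put $V=\omega\nabla\varphi$, $\mathcal L_\varphi=\theta\,\underline\ell_{\varphi\circ X}$ and $\mathcal U_\varphi=\theta\,\overline\ell_{\varphi\circ X}$. Then $\mathcal L_\varphi$ is lower semicontinuous,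
\begin{equation}\label{eq:local0}
\int_s^t\mathcal L_\varphi\,d\tau\le\int\varphi\,d\tilde\mu(t)-\int\varphi\,d\tilde\mu(s)\le\int_s^t\mathcal U_\varphi\,d\tau\qquad(s<t),
\end{equation}
and at each time
\begin{align}
\mathcal L_\varphi&\ge\int\omega\Delta\varphi\,d\tilde\mu-\frac1{4\pi}\iint_{B_R\times B_R}A_V^+\,d\tilde\mu\,d\tilde\mu-\frac{C_1}R\int|\nabla\varphi|\,d\tilde\mu,\label{eq:localL}\\
\mathcal U_\varphi&\le\int\omega\Delta\varphi\,d\tilde\mu-\frac1{4\pi}\iint_{B_R\times B_R}A_V^-\,d\tilde\mu\,d\tilde\mu+\frac{C_1}R\int|\nabla\varphi|\,d\tilde\mu,\label{eq:localU}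
\end{align}
where $C_1$ depends only on $\Omega$, $\lambda$ and the chart. Moreover, with $L=\mathrm{Lip}(\omega)$,
\begin{equation}\label{eq:diag}
A_V^+(X,X)\le\omega(X)\lambda_{\max}(D^2\varphi(X))+L|\nabla\varphi(X)| .
\end{equation}
\end{lemma}

Up to the last term, which collects the far field and the regular part of $G$, these are the right side of the planar identity \eqref{eq:plane}.

\begin{proof}
Inequality \eqref{eq:local0} is \eqref{eq:twosided} multiplied by $\theta$. We prove \eqref{eq:localL}; reversing all inequalities and exchanging upper and lower limits gives \eqref{eq:localU}. Write $H=H_{\varphi\circ X}$. By Lemma~\ref{lem:chart}(a), $\theta\int\Delta(\varphi\circ X)\,d\mu=\int\omega\Delta\varphi\,d\tilde\mu$. We split the pairs $(x,y)$.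

\emph{One point, say $y$, is outside $U_R$.} If $x\in U_{R/2}$, then $|x-y|\ge cR$: for $y\in U$ because $X$ is Lipschitz and $|X-Y|\ge R/2$, and for $y\notin U$ because $U_{R_0}$ has positive distance from $\overline\Omega\setminus U$ and $R\le1$. By \eqref{eq:Gbound}, $|H(x,y)|\le\frac CR|\nabla\varphi(X)|$. If $x\notin U_{R/2}$, both points lie outside the compact support of $\varphi\circ X$, so $H$ vanishes near $(x,y)$ and $\underline H(x,y)=0$, even if $x=y$. All these pairs together contribute at most $\frac CR\int|\nabla\varphi|\,d\tilde\mu$ in modulus.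

\emph{Both points are in $U_R$.} We claim that, diagonal included,
\[
\underline H\ge-\frac1{2\pi}\big[A_V^+(X,Y)+(\theta-1)A_V^+(X,Y^*)\big]-C\big(|\nabla\varphi(X)|+|\nabla\varphi(Y)|\big).
\]
If $\theta=2$ and $X\ne Y$ lie in $D^+$, then also $X\ne Y^*$, so off the diagonal this is \eqref{eq:kernel}. At a diagonal point with $\theta=1$, or with $\theta=2$ and $X_2>0$, only the first term in the bracket of \eqref{eq:kernel} is discontinuous, and its upper limit is at most $A_V^+(X,X)$. At a diagonal point with $\theta=2$ and $X_2=0$, the nearby pairs $(X',Y')$ and $(X',Y'^*)$ are both off the diagonal and tend to $(X,X)=(X,X^*)$, so each term has upper limit at most $A_V^+(X,X)$. This proves the claim. The gradient terms integrate to at most $C\int|\nabla\varphi|\,d\tilde\mu\le\frac CR\int|\nabla\varphi|\,d\tilde\mu$. For $\theta=1$ the main term is multiplied by $\theta/2=\frac12$ and gives the coefficient $\frac1{4\pi}$. For $\theta=2$, the relation $V(X^*)=V(X)^*$ gives $A_V^+(X^*,Y^*)=A_V^+(X,Y)$, so expanding $\tilde\mu=\nu+\nu^*$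 yields
\[
\iint_{B_R\times B_R}A_V^+\,d\tilde\mu\,d\tilde\mu=2\iint_{B_R\times B_R}\big[A_V^+(X,Y)+A_V^+(X,Y^*)\big]\,d\nu\,d\nu ,
\]
and with $\theta/2=1$ the coefficient is again $\frac1{4\pi}$.

For \eqref{eq:diag} write $V(X')-V(Y')=\omega(X')(\nabla\varphi(X')-\nabla\varphi(Y'))+(\omega(X')-\omega(Y'))\nabla\varphi(Y')$. The first part contributes $\omega(X')$ times the mean of $D^2\varphi\,\mathbf e\cdot\mathbf e$ over the segment from $Y'$ to $X'$, with $\mathbf e$ its direction; the second contributes at most $L|\nabla\varphi(Y')|$. Let $X',Y'\to X$.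
\end{proof}

In Sections~\ref{sec:atoms} and~\ref{sec:persistent}, $C$ denotes constants that depend on $\Omega$, $\lambda$ and the chart at the fixed point $x_0$, but not on the time, on $R$, or on the small parameters $r,\eta,\sigma$. A radial cutoff $\chi(X/r)$ with $r\le1$ has $\|\chi(X/r)\|_{C^2(\overline\Omega)}\le Cr^{-2}$.

\section{Atoms of a limit flow}\label{sec:atoms}

We localize the second moment computation. The difficulty is that the atom may dissolve immediately before or after the given time. The Lipschitz bound \eqref{eq:lipmu} shows that its mass stays in a disc of radius $r$ for a time $\sigma r^2$, up to an error $O(\sigma)$, and this time suffices for the second moment, which is of order $\eta r^2$ with $\eta\ll\sigma$, to become negative.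

\begin{proposition}\label{prop:mass}
Let $\mu$ be a limit flow and $m=\mu(t)(\{x_0\})>0$. Then $m=8\pi$ if $x_0\in\Omega$ and $m=4\pi$ if $x_0\in\partial\Omega$.
\end{proposition}

\begin{proof}
Translate time so that $t=0$, use the chart at $x_0$, and put $\tilde m=\theta m=\tilde\mu(0)(\{0\})$. Suppose $\tilde m\ne8\pi$ and let $c=\frac{\tilde m}{4\pi}|8\pi-\tilde m|>0$. Let $\sigma,\eta\in(0,\frac18)$ be chosen below. Choose $R\le R_0/2$ with $\tilde\mu(0)(\overline B_{2R}\setminus\{0\})\le\eta$ and put $r=\eta R$. Fix $g\in C_c^\infty([0,4))$ with $0\le g\le4$ and $g(z)=z$ for $z\le1$, and let $\varphi=r^2g(|X|^2/r^2)$. It is supported in $B_{2r}\subset B_{R/2}$, equals $|X|^2$ on $B_r$, and satisfies $|\nabla\varphi|\le Cr$, $|D^2\varphi|\le C$.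

Let $|\tau|\le\sigma r^2$. Apply \eqref{eq:lipmu} to a radial cutoff that equals $1$ on $B_{r/2}$ and is supported in $B_r$, and to one that equals $1$ on $B_R$ and is supported in $B_{2R}$. This gives
\[
\tilde\mu(\tau)(B_r)\ge\tilde m-C\sigma,\qquad\tilde\mu(\tau)(B_R)\le\tilde m+\eta+C\sigma ,
\]
so $\tilde\mu(\tau)(B_r)=\tilde m+O(\eta+\sigma)$ and $\tilde\mu(\tau)(B_R\setminus B_r)=O(\eta+\sigma)$. On $B_r$ we have $\omega\Delta\varphi=4+O(r)$ and $V=2\omega X$. For $X\ne Y$ in $B_r$,
\[
A_V(X,Y)=2\omega(X)+2(\omega(X)-\omega(Y))\frac{Y\cdot(X-Y)}{|X-Y|^2}=2+O(r),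
\]
so $A_V^\pm=2+O(r)$ on $B_r\times B_r$. Everywhere in $B_R$ we have $|\omega\Delta\varphi|\le C$ and $|A_V^\pm|\le\mathrm{Lip}(V)\le C$. The last terms in \eqref{eq:localL} and \eqref{eq:localU} are $O(r/R)=O(\eta)$, and $r\le\eta$. With $M=4\tilde m-\frac{\tilde m^2}{2\pi}=\frac{\tilde m}{2\pi}(8\pi-\tilde m)$, so that $|M|=2c$, we obtain
\[
\mathcal L_\varphi(\tau)\ge M-C_2(\eta+\sigma),\qquad\mathcal U_\varphi(\tau)\le M+C_2(\eta+\sigma)\qquad(|\tau|\le\sigma r^2).
\]
Choose $\sigma$ with $C_2\sigma\le c/2$, and then $\eta$ with $C_2\eta\le c/2$ and $4\eta<c\sigma$. Let $I(\tau)=\int\varphi\,d\tilde\mu(\tau)\ge0$. Since $\varphi(0)=0$ and $\varphi\le4r^2$, we have $I(0)\le4\eta r^2$. If $\tilde m>8\pi$, then $\mathcal U_\varphi\le-c$ and \eqref{eq:local0} gives $I(\sigma r^2)\le(4\eta-c\sigma)r^2<0$. If $\tilde m<8\pi$, then $\mathcal L_\varphi\ge c$ and $I(-\sigma r^2)\le(4\eta-c\sigma)r^2<0$. Both are impossible.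
\end{proof}

This is the first place where $T=+\infty$ enters: the flow must exist on both sides of the time $t$. With earlier times alone the argument gives only $\tilde m\ge8\pi$.

Let $S=\{(x,t):\mu(t)(\{x\})>0\}\subset\overline\Omega\times\mathbf R$ and $S_t=\{x:(x,t)\in S\}$. Let $N_{\mathrm{int}}(t)$ and $N_{\mathrm{bd}}(t)$ be the numbers of points of $S_t$ in $\Omega$ and in $\partial\Omega$, and $N=N_{\mathrm{int}}+N_{\mathrm{bd}}\le\lambda/4\pi$. The \emph{type} of an atom is ``interior'' or ``boundary''. Write
\[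
\mu(t)=\sum_{x\in S_t}\mu(t)(\{x\})\,\delta_x+f(t),
\]
where $f(t)\ge0$ has no atoms. Exact masses make the set $S$ rigid: atoms cannot merge or change type, since the limit would have too much mass.

\begin{lemma}\label{lem:S}
\begin{itemize}
\item[(a)] $S$ is closed. If $S\ni(x_j,t_j)\to(x,t)$, then $x_j$ and $x$ have the same type for large $j$.
\item[(b)] If $x_j\ne y_j$ lie in $S_{t_j}$ and $t_j\to t$, then $x_j$ and $y_j$ do not converge to the same point.
\item[(c)] $N$, $N_{\mathrm{int}}$ and $N_{\mathrm{bd}}$ are upper semicontinuous.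
\item[(d)] If $N\equiv n\ge1$ on an open interval $J$, there are continuous curves $x_1,\dots,x_n:J\to\overline\Omega$ with $S_t=\{x_1(t),\dots,x_n(t)\}$ for all $t\in J$, and each curve keeps its type.
\end{itemize}
\end{lemma}

\begin{proof}
Let $t_j\to t$ and let $E_j$ be finite sets that are contained in $B_\rho(x)$ for large $j$, for every $\rho>0$. Then $\mu(t)(\overline B_\rho(x))\ge\limsup\mu(t_j)(E_j)$, and letting $\rho\to0$,
\begin{equation}\label{eq:usc}
\mu(t)(\{x\})\ge\limsup_j\mu(t_j)(E_j).
\end{equation}

(a) With $E_j=\{x_j\}$ the right side is at least $4\pi$, so $(x,t)\in S$. If $x\in\Omega$, then $x_j\in\Omega$ eventually. If $x\in\partial\Omega$ and $x_j\in\Omega$ infinitely often, \eqref{eq:usc} reads $4\pi\ge8\pi$, which is false.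

(b) With $E_j=\{x_j,y_j\}$ and a common limit $x$, \eqref{eq:usc} reads $8\pi\ge16\pi$ if $x\in\Omega$ and $4\pi\ge8\pi$ if $x\in\partial\Omega$.

(c) If $t_j\to t$ and each $\mu(t_j)$ has $n$ distinct atoms (of a given type), pass to a subsequence along which all of them converge. By (a) and (b) the limits are $n$ distinct atoms of $\mu(t)$ (of that type).

(d) Let $t_0\in J$ and $S_{t_0}=\{y_1,\dots,y_n\}$, and choose $\rho$ so that the closed discs $\overline B_\rho(y_i)$ are disjoint. If $t_j\to t_0$, the argument of (c) shows that along a subsequence the $n$ atoms of $\mu(t_j)$ converge to $n$ distinct points of $S_{t_0}$, that is, to all of them. Hence for $t$ in an interval $I$ around $t_0$, each open disc $B_\rho(y_i)$ contains exactly one point $x_i(t)$ of $S_t$. If $t_j\to t\in I$, every limit point of $x_i(t_j)$ lies in $S_t\cap\overline B_\rho(y_i)=\{x_i(t)\}$, so $x_i$ is continuous on $I$. Two such labelings $x_i$, $x_i'$ on overlapping intervals differ by a fixed permutation: for fixed $i$ the sets $\{t:x_i(t)=x'_l(t)\}$, $l=1,\dots,n$,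 are closed, disjoint and cover the overlap, which is connected. So a labeling on an interval extends beyond any endpoint that lies in $J$, and therefore to all of $J$. By (a) the type of $x_i(t)$ is locally constant.
\end{proof}

\section{Regularity away from atoms}\label{sec:reg}

Two things are needed from parabolic regularity: unboundedness of $u_k$ forces an atom, and $f(t)$ does not charge the boundary. Both follow from energy estimates in regions of small mass. We use the Gagliardo--Nirenberg inequality in dimension two,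
\begin{equation}\label{eq:GN}
\|w\|_p\le C\|w\|_q^{q/p}\|w\|_{H^1}^{1-q/p},\qquad1\le q\le p<\infty,
\end{equation}
the embedding $W^{1,1}(\Omega)\subset L^2(\Omega)$, and the bound $\|e^{t\Delta}g\|_\infty\le Ct^{-1/2}\|g\|_2$, $0<t\le1$, for the Neumann heat semigroup. We have no control of $u_k$ at the start of a time interval. The remedy is the following fact. If $y\ge0$ is $C^1$ and $y'\le-cy^\alpha+C$ on $[a,b]$ with $\alpha>1$, then
\begin{equation}\label{eq:ode}
y(t)\le\max\Big\{(2C/c)^{1/\alpha},\ \big(\tfrac12(\alpha-1)c\,(t-a)\big)^{-1/(\alpha-1)}\Big\},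
\end{equation}
whatever $y(a)$ is. Indeed, $y'<0$ at the level $(2C/c)^{1/\alpha}$, so if $y(t)$ is above this level, then $y$ is above it on $[a,t]$, and there $(y^{1-\alpha})'\ge\frac12(\alpha-1)c$.

\begin{lemma}\label{lem:reg}
Let $\mu$ be the limit flow of $(u_k)$.
\begin{itemize}
\item[(i)] If $\mu(t_0)(\{x_0\})=0$, there are a relatively open neighborhood $O$ of $x_0$ in $\overline\Omega$, $\delta>0$ and $k_0$ such that $(u_k)_{k\ge k_0}$ is bounded in $L^\infty(I;L^2(O))\cap L^2(I;H^1(O))$, where $I=[t_0-\delta,t_0+\delta]$.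
\item[(ii)] For every $t_0$ we have $f(t_0)(\partial\Omega)=0$.
\item[(iii)] If $N(t_0)=0$, then $\sup_{k\ge k_0}\|u_k(t_0)\|_\infty<\infty$ for some $k_0$.
\end{itemize}
\end{lemma}

\begin{proof}
All constants are independent of $k$, and we drop the index $k$.

(i) Let $\varepsilon>0$. Choose a cutoff $\psi\in C_N^2$, $0\le\psi\le1$, equal to $1$ on a neighborhood $O'$ of $x_0$, with $\int\psi\,d\mu(t_0)<\varepsilon/2$. By \eqref{eq:lip} there is $\delta>0$ with $\int_{O'}u(t)<\varepsilon$ for $|t-t_0|\le2\delta$ and $k$ large. Let $\chi$ be a smooth cutoff supported in $O'$ and equal to $1$ on a smaller neighborhood $O$, and let $\zeta=\chi^6$, so that $|\nabla\zeta|\le C\zeta^{5/6}$. Put $w=u\zeta$. We test the equation with $u\zeta^2$. The diffusion term is handled by $\nabla(u\zeta^2)\cdot\nabla u=|\nabla w|^2-u^2|\nabla\zeta|^2$. In the drift term we write $u\nabla(u\zeta^2)=\frac12\zeta^2\nabla u^2+u^2\nabla\zeta^2$ and integrate the first part by parts, using $\partial_\nu v=0$ and $-\Delta v=u-\bar u$. The result is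
\[
\frac12\frac d{dt}\|w\|_2^2=-\|\nabla w\|_2^2+\int u^2|\nabla\zeta|^2+\frac12\int u^2(u-\bar u)\zeta^2+\frac12\int u^2\nabla v\cdot\nabla\zeta^2 .
\]
The cubic term has the same scaling as the dissipation and is absorbed only because the local mass is small. Apply $W^{1,1}\subset L^2$ to $u^{3/2}\zeta$, whose gradient is $u^{1/2}(\frac32\zeta\nabla u+u\nabla\zeta)$, then the Cauchy--Schwarz inequality and $\zeta\nabla u=\nabla w-u\nabla\zeta$:
\[
\int u^3\zeta^2\le C_\Omega\Big(\int_{O'}u\Big)\Big(\|\nabla w\|_2^2+\int u^2|\nabla\zeta|^2+\|w\|_2^2\Big),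
\]
where $C_\Omega$ depends only on $\Omega$. Fix $\varepsilon=1/C_\Omega$, so that half of $\|\nabla w\|_2^2$ remains. The other terms are subquadratic in $\|w\|_{H^1}$. By \eqref{eq:Gbound} and Minkowski's inequality $\|\nabla v\|_{3/2}\le C\lambda$. H\"older's inequality, with exponents $(\frac32,3)$ and $(6,6,\frac32)$, and \eqref{eq:GN} with $q=1$, $\|w\|_1\le\lambda$, give
\begin{gather*}
\int u^2|\nabla\zeta|^2\le C\int w^{5/3}u^{1/3}\le C\|w\|_{5/2}^{5/3}\le C\|w\|_{H^1},\\
\int u^2\zeta|\nabla\zeta||\nabla v|\le C\int w^{11/6}u^{1/6}|\nabla v|\le C\|w\|_{11}^{11/6}\le C\|w\|_{H^1}^{5/3},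
\end{gather*}
and $\|w\|_2^2\le C\|w\|_{H^1}$. By Young's inequality $y=\|w\|_2^2$ satisfies $y'\le-\frac12\|w\|_{H^1}^2+C\le-cy^2+C$ for $|t-t_0|\le2\delta$. By \eqref{eq:ode}, $y\le C$ on $I$, and integrating the first inequality gives $\int_I\|w\|_{H^1}^2\,dt\le C$.

(ii) By (i), every $x_0\notin S_{t_0}$ has a neighborhood $O$ on which $u_k(t_0)$ is bounded in $L^2$. So $\mu(t_0)|_O$ has an $L^2$ density and does not charge $O\cap\partial\Omega$. Countably many such $O$ cover $\partial\Omega\setminus S_{t_0}$, and $f(t_0)$ does not charge the finite set $S_{t_0}$.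

(iii) Finitely many sets $O$ from (i) cover $\overline\Omega$. So for some $\delta\in(0,1)$, $u$ is bounded in $L^\infty(I_0;L^2(\Omega))\cap L^2(I_0;H^1(\Omega))$ with $I_0=[t_0-\delta,t_0]$. We improve this in three steps.

\emph{$L^3$ bound.} Test with $u^2$ and put $w=u^{3/2}$, $y=\int u^3=\|w\|_2^2$. Since $2u|\nabla u|^2=\frac89|\nabla w|^2$ and $2\int u^2\nabla u\cdot\nabla v=\frac23\int u^3(u-\bar u)$,
\[
\tfrac13y'=-\tfrac89\|\nabla w\|_2^2+\tfrac23\int u^3(u-\bar u).
\]
We have $\|w\|_{4/3}=\|u\|_2^{3/2}\le C$, so \eqref{eq:GN} with $q=\frac43$ gives $\int u^4\le\|u\|_2\|w\|_4^2\le C\|w\|_{H^1}^{4/3}$ and $y\le C\|w\|_{H^1}^{2/3}$. Hence $y'\le-c\|w\|_{H^1}^2+C\le-c'y^3+C$, and \eqref{eq:ode} gives $y\le C$ on $[t_0-\frac\delta2,t_0]$. There, by \eqref{eq:Gbound} and H\"older's inequality, $\|\nabla v\|_\infty\le C\|u\|_3\le C$.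

\emph{$H^1$ bound.} Write $u_t=\Delta u+h$ with $h=-\nabla v\cdot\nabla u+u(u-\bar u)$, and let $E=\|\nabla u\|_2^2$. By \eqref{eq:GN}, $\|u\|_4^4\le C\|u\|_3^3\|u\|_{H^1}$, so $\|h\|_2^2\le C(1+E)$ on $[t_0-\frac\delta2,t_0]$. Since $\partial_\nu u=0$, $\frac12E'=-\int\Delta u\,(\Delta u+h)\le\frac14\|h\|_2^2\le C(1+E)$. As $\int_{I_0}E\,dt\le C$, we have $E\le C$ at some time in $[t_0-\frac\delta2,t_0-\frac\delta4]$, and Gronwall's inequality gives $E\le C$, hence $\|h\|_2\le C$, on $[t_0-\frac\delta4,t_0]$.

\emph{$L^\infty$ bound.} In $u(t_0)=e^{\frac\delta4\Delta}u(t_0-\frac\delta4)+\int_{t_0-\delta/4}^{t_0}e^{(t_0-\tau)\Delta}h(\tau)\,d\tau$ both terms are bounded in $L^\infty$, because $(t_0-\tau)^{-1/2}$ is integrable.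
\end{proof}

\section{Vacuum propagates backward along curves}\label{sec:vacuum}

Away from atoms, mass cannot leave a moving disc completely in finite time. The bump is adapted to this statement. With $z=1-W$, \eqref{eq:b2} reads $\Delta\varphi=r^{-2}W(24-36W)$ on the support. Near the edge of the support this is positive of order $W$. It dominates the terms of order $|\nabla\varphi|\le6r^{-1}W^2$, which come from the motion of the disc and from bounded drifts, however large their coefficients. It also dominates the local attraction, which by \eqref{eq:b3} is of order $W$ with a coefficient proportional to the local mass. Away from the edge, every term is bounded by a multiple of $\varphi$.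

\begin{lemma}\label{lem:vacuum}
Let $\gamma:[t_0,t_1]\to\Omega$ be Lipschitz with $\gamma(t)\notin S_t$ for all $t\in[t_0,t_1]$. If $\mu(t_1)$ vanishes in a neighborhood of $\gamma(t_1)$, then $\mu(t_0)$ vanishes in a neighborhood of $\gamma(t_0)$.
\end{lemma}

\begin{proof}
There are $R\in(0,1)$ and $k_0$ such that
\[
\mathrm{dist}(\gamma(t),\partial\Omega)\ge2R,\qquad\int_{B_R(\gamma(t))}u_k(t)\le1\qquad(t\in[t_0,t_1],\ k\ge k_0).
\]
The first holds for small $R$ by compactness. If the second failed for all choices, there would be $k_j\to\infty$, $R_j\to0$ and $\tau_j\to\tau$ with $\int_{B_{R_j}(\gamma(\tau_j))}u_{k_j}(\tau_j)>1$. Since $u_{k_j}(\tau_j)\,dx\rightharpoonup\mu(\tau)$, every closed disc about $\gamma(\tau)$ would have $\mu(\tau)$-mass at least $1$, contradicting $\gamma(\tau)\notin S_\tau$.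

Fix $\rho\le R/2$ with $\mu(t_1)=0$ on $B_\rho(\gamma(t_1))$, and let $\Psi(\cdot,t)=W^3$ be the bump with center $\gamma(t)$ and radius $\rho$. It has compact support in $\Omega$, so $\Psi(\cdot,t)\in C_N^2$. We drop $k$. The function $t\mapsto\int\Psi u$ is Lipschitz, and wherever $\gamma$ is differentiable its derivative is $\int u\,\partial_t\Psi$ plus the right side of \eqref{eq:weak} for $\varphi=\Psi(\cdot,t)$. By \eqref{eq:b1}, $|\partial_t\Psi|=|\nabla\Psi\cdot\dot\gamma|\le6\rho^{-1}\mathrm{Lip}(\gamma)W^2$.

Write $B_R=B_R(\gamma(t))$. The interior charts show that $K=G-\Gamma(x-y)$ has continuous gradients on $\Omega\times\Omega$, so these are bounded by some $C_R$ on the compact set of pairs at distance at least $R$ from $\partial\Omega$, which contains $B_R\times B_R$. If $x\in\mathrm{supp}\,\Psi(\cdot,t)$ and $y\notin B_R$, then $|\nabla_xG|\le C/R$. By \eqref{eq:kernel}, \eqref{eq:b3} and $\int_{B_R}u\le1$, with a larger $C_R$,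
\begin{align*}
\frac12\iint H_\Psi\,uu&\ge-\frac{30\rho^{-2}}{4\pi}\iint_{B_R\times B_R}(W(x)+W(y))\,uu-C_R\int|\nabla\Psi|\,u\\
&\ge-5\rho^{-2}\int Wu-6C_R\rho^{-1}\int W^2u ,
\end{align*}
because $15/\pi<5$. Altogether, with $C'$ depending on $R,\rho,\mathrm{Lip}(\gamma)$ but not on $k,t$,
\[
\frac d{dt}\int\Psi u\ge\rho^{-2}\int u\,W\big[19-(36+C')W\big]\qquad\text{for a.e. }t .
\]
Let $w_0=19/(36+C')$. Where $W\le w_0$ the integrand is nonnegative. Where $W>w_0$ it is at least $-(36+C')W^2u\ge-(36+C')w_0^{-1}\Psi u$. So $\frac d{dt}\int\Psi u\ge-\Lambda\int\Psi u$ with $\Lambda$ independent of $k$. Integrating and letting $k\to\infty$,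
\[
\int\Psi(t_0)\,d\mu(t_0)\le e^{\Lambda(t_1-t_0)}\int\Psi(t_1)\,d\mu(t_1)=0 ,
\]
and therefore $\mu(t_0)=0$ on $B_\rho(\gamma(t_0))$.
\end{proof}

\section{A persistent atom has no mass around it}\label{sec:persistent}

We now carry out the second computation of Section~\ref{sec:model} for a moving atom $p(t)$. A bump centered at $p(t)$ cannot be differentiated in time, since $p$ is only known to be continuous. A bump with a fixed center $\xi$ loses the cancellation in the atom's own terms: by \eqref{eq:b2} the loss is of order $r^{-2}|p-\xi|^2/r^2$, which is unrelated to the gain $r^{-2}P$, where $P=\int W\,d\tilde f$. The way out is to maximize over the center. The maximum can be differentiated from the right with the center frozen, and the first-order condition at the maximizer gives $|p-\xi|\le Pr$. The loss is then quadratic in the small quantity $P$.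

\begin{proposition}\label{prop:persistent}
Let $N$ be constant on an open interval $J$, $t_0\in J$ and $x_0\in S_{t_0}$. Then there are $\rho,\delta>0$ with $f(t)=0$ on $B_\rho(x_0)\cap\overline\Omega$ for $|t-t_0|\le\delta$.
\end{proposition}

\begin{proof}
\emph{Set-up.} Use the chart at $x_0$. Let $\eta\in(0,\frac1{16})$; it is fixed in Step 3 in terms of the constants $C$ only. Choose $R\le R_0/2$ such that $x_0$ is the only point of $S_{t_0}$ in $\overline{U_{2R}}$ and $\tilde\mu(t_0)(\overline B_{2R}\setminus\{0\})\le\eta/2$. By Lemma~\ref{lem:S}(d) the atoms follow continuous curves of fixed type; let $p(t)$ be the image under $X$ of the curve through $x_0$. The other curves stay outside $U_R$ for $t$ near $t_0$. Testing $\tilde\mu(t)$ with a cutoff equal to $1$ on $B_R$ and supported in $B_{2R}$ shows $\tilde\mu(t)(B_R)\le8\pi+\eta$ for $t$ near $t_0$. So there is $\delta>0$ with $[t_0-2\delta,t_0+2\delta]\subset J$ such that for $|t-t_0|\le2\delta$, on $B_R$,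
\[
\tilde\mu(t)=8\pi\delta_{p(t)}+\tilde f(t),\qquad|p(t)|\le R/16,\qquad\tilde f(t)(B_R)\le\eta ,
\]
where $\tilde f(t)\ge0$ has no atoms, $p$ is continuous, and $p(t)$ lies on the axis if $\theta=2$.

Let $0<r_0\le\eta R$ with $r_0^2\le\delta$. Fix $s\in[t_0-\delta,t_0+\delta]$, and put $s^*=s+r_0^2\le t_0+2\delta$ and $r(t)^2=r_0^2-(t-s)$ for $s\le t<s^*$. Let $\Xi=\overline B_{R/8}$ if $\theta=1$ and $\Xi=[-R/8,R/8]\times\{0\}$ if $\theta=2$; note $p(t)\in\Xi$. For $\xi\in\Xi$ let $\varphi_{\xi,t}$ be the bump with center $\xi$ and radius $r(t)$. It is supported in $B_{R/2}$ and is even if $\theta=2$. Put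
\[
q(\xi,t)=\int\varphi_{\xi,t}\,d\tilde\mu(t),\qquad Q(t)=\max_{\xi\in\Xi}q(\xi,t).
\]
The bump depends continuously on $(\xi,t)$ in the uniform norm, so $q$ and $Q$ are continuous. We show that $Q$ is nondecreasing on $[s,s^*)$. It suffices to show that the lower right Dini derivative $D_+Q(t)=\liminf_{t'\downarrow t}\frac{Q(t')-Q(t)}{t'-t}$ is nonnegative everywhere. (If $Q_\epsilon=Q+\epsilon t$ had $Q_\epsilon(b)<Q_\epsilon(a)$ with $a<b$, the last point of $[a,b]$ where $Q_\epsilon\ge Q_\epsilon(a)$ would contradict $D_+Q_\epsilon>0$.)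

\emph{Step 1: freezing the center.} Fix $t$ and a maximizer $\xi$, and write $\varphi=\varphi_{\xi,t}$, $r=r(t)$, $p=p(t)$, $\tilde f=\tilde f(t)$, $d=|p-\xi|$, $V=\omega\nabla\varphi$ and $P=\int W\,d\tilde f\le\eta$. For $t'>t$,
\[
Q(t')-Q(t)\ge\int(\varphi_{\xi,t'}-\varphi_{\xi,t})\,d\tilde\mu(t')+\Big[\int\varphi\,d\tilde\mu(t')-\int\varphi\,d\tilde\mu(t)\Big].
\]
Divide by $t'-t$ and let $t'\downarrow t$. The difference quotient of the bump converges uniformly to $\partial_t\varphi=-3r^{-2}zW^2$, so the first term tends to $\int\partial_t\varphi\,d\tilde\mu(t)$. By \eqref{eq:local0} the second is at least the mean of $\mathcal L_\varphi$ over $[t,t']$, whose lower limit is at least $\mathcal L_\varphi(t)$ by lower semicontinuity. Insert \eqref{eq:localL} and expand $\tilde\mu=8\pi\delta_p+\tilde f$. Since $\tilde f$ has no atoms, $A_V^+=A_V$ almost everywhere in the terms that contain $\tilde f$. We obtain $D_+Q(t)\ge T_1+\dots+T_5$, where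
\begin{align*}
T_1&=\int\partial_t\varphi\,d\tilde\mu, & T_2&=8\pi\omega(p)\Delta\varphi(p)-16\pi A_V^+(p,p),\\
T_3&=\int_{B_R}\big[\omega\Delta\varphi-4A_V(p,\cdot)\big]\,d\tilde f, & T_4&=-\frac1{4\pi}\iint_{B_R\times B_R}A_V\,d\tilde f\,d\tilde f,\\
T_5&=-\frac{C_1}R\int|\nabla\varphi|\,d\tilde\mu .
\end{align*}

\emph{Step 2: the maximizer is close to the atom.} We have $8\pi\le q(p,t)\le Q(t)\le8\pi W(p)^3+\eta$, so $W(p)\ge W(p)^3\ge1-\eta/8\pi$, that is, $d^2/r^2\le\eta/8\pi$. Hence $d\le r/4$, $W(p)\ge\frac12$, and $|\xi|\le R/16+r/4<R/8$. So $\xi$ lies in the relative interior of $\Xi$, and the derivative of $q(\cdot,t)$ along $\Xi$ vanishes at $\xi$. This gives $\int\nabla\varphi\,d\tilde\mu=0$; for $\theta=2$ the second component vanishes because $\partial_2\varphi$ is odd and $\tilde\mu$ is symmetric. By \eqref{eq:b1}, $8\pi|\nabla\varphi(p)|=|\int\nabla\varphi\,d\tilde f|\le6P/r$, while $|\nabla\varphi(p)|=6r^{-2}W(p)^2d\ge\frac32r^{-2}d$. Therefore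
\begin{equation}\label{eq:close}
|\nabla\varphi(p)|\le P/r,\qquad d\le Pr,\qquad z(p)\le P^2 .
\end{equation}

\emph{Step 3: the five terms.} We use $P\le\eta$ and $r\le\eta R\le\eta$ throughout.

$T_1$: since $zW^2\le W$, we have $T_1\ge-3r^{-2}(P+8\pi P^2)\ge-(3+C\eta)r^{-2}P$.

$T_2$: by \eqref{eq:diag}, $T_2\ge8\pi\omega(p)[\Delta\varphi-2\lambda_{\max}(D^2\varphi)](p)-16\pi L|\nabla\varphi(p)|$. By \eqref{eq:b2} the bracket equals $-24r^{-2}W(p)z(p)$; the terms in $W^2$ cancel because the mass is exactly $8\pi$. By \eqref{eq:close}, $T_2\ge-Cr^{-2}(P^2+rP)\ge-C\eta r^{-2}P$.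

$T_3$: from $V(p)-V(Y)=\omega(Y)(\nabla\varphi(p)-\nabla\varphi(Y))+(\omega(p)-\omega(Y))\nabla\varphi(p)$ we get $|A_V(p,Y)-\omega(Y)A_{\nabla\varphi}(p,Y)|\le LP/r$. By \eqref{eq:b4} and \eqref{eq:close}, $|A_{\nabla\varphi}(p,Y)+6r^{-2}W(Y)^2|\le24r^{-2}P$. So the integrand of $T_3$ is at least $\omega(\Delta\varphi+24r^{-2}W^2)-Cr^{-2}P$. With \eqref{eq:b5}, $\omega\ge\frac12$ and $\tilde f(B_R)\le\eta$ we obtain $T_3\ge(6-C\eta)r^{-2}P$.

$T_4$: let $W(X)\ge W(Y)$. By \eqref{eq:b3} and \eqref{eq:b1},
\[
|V(X)-V(Y)|\le\omega(Y)|\nabla\varphi(X)-\nabla\varphi(Y)|+L|X-Y||\nabla\varphi(X)|\le Cr^{-2}W(X)|X-Y| .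
\]
By symmetry $|A_V(X,Y)|\le Cr^{-2}(W(X)+W(Y))$ for all $X\ne Y$, so $T_4\ge-C\eta r^{-2}P$.

$T_5$: $\int|\nabla\varphi|\,d\tilde\mu\le(8\pi+6)P/r$ by \eqref{eq:close} and \eqref{eq:b1}, and $1/R\le\eta/r$, so $T_5\ge-C\eta r^{-2}P$.

The sum gives $D_+Q(t)\ge(6-3-C\eta)r^{-2}P$, which is nonnegative once $\eta\le3/C$. As $C$ does not depend on $R$, $\delta$, $r_0$, this choice of $\eta$ can be made first.

\emph{Step 4: shrinking the bump.} By Step 2 the support of the maximizing bump lies in $\overline B_{2r(t)}(p(t))$, so $Q(t)\le\tilde\mu(t)(\overline B_{2r(t)}(p(t)))$. As $t\uparrow s^*$ we have $r(t)\to0$ and $p(t)\to p(s^*)$. Hence $\limsup Q(t)\le\tilde\mu(s^*)(\overline B_{\rho'}(p(s^*)))$ for every small $\rho'>0$, and the right side tends to $8\pi$ as $\rho'\to0$. By monotonicity,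
\[
8\pi+\int\Big(1-\frac{|X-p(s)|^2}{r_0^2}\Big)_+^3\,d\tilde f(s)=q(p(s),s)\le Q(s)\le8\pi .
\]
So $\tilde f(s)=0$ on $B_{r_0}(p(s))$ for every $s\in[t_0-\delta,t_0+\delta]$. For $s$ close to $t_0$ we have $|p(s)|\le r_0/2$, so $f(s)=0$ on $U_{r_0/2}$, which contains $B_\rho(x_0)\cap\overline\Omega$ for small $\rho$.
\end{proof}

The constancy of $N$ is used only to have the atom present, with mass exactly $8\pi$ in the chart, at all times between $s$ and $s^*$. We now join an arbitrary point to the vacuum around an atom; this is where the connectedness of $\Omega$ enters.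

\begin{proposition}\label{prop:atomic}
If $N$ is constant and at least $1$ on an open interval $J$, then $f(t)=0$ for all $t\in J$; that is, $\mu(t)$ is purely atomic.
\end{proposition}

\begin{proof}
Let $t_0\in J$, $x_1\in S_{t_0}$, and let $\rho,\delta$ be given by Proposition~\ref{prop:persistent} for $x_1$. Let $x\in\Omega\setminus S_{t_0}$. The set $\Omega\setminus S_{t_0}$ is a domain minus finitely many points, hence open and connected, so a polygonal path in it joins $x$ to a point $x'\in\Omega\cap B_\rho(x_1)\setminus S_{t_0}$. The path is compact and $S$ is closed, so for some $\varepsilon\in(0,\delta)$ the path does not meet $S_t$ for $t\in[t_0,t_0+\varepsilon]$. Parametrize it by a Lipschitz map $\gamma:[t_0,t_0+\varepsilon]\to\Omega$ with $\gamma(t_0)=x$ and $\gamma(t_0+\varepsilon)=x'$. Near $x'$ the measure $\mu(t_0+\varepsilon)$ has no atoms, because $S_{t_0+\varepsilon}$ is finite and does not contain $x'$, and $f(t_0+\varepsilon)$ vanishes. By Lemma~\ref{lem:vacuum}, $\mu(t_0)$ vanishes near $x$. So $f(t_0)=0$ on $\Omega\setminus S_{t_0}$.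 It does not charge $\partial\Omega$ by Lemma~\ref{lem:reg}(ii), nor the finite set $S_{t_0}$.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proof}

Let $\mu$ be the limit flow of a subsequence of $(u_k)$.

\emph{Step 1: $N(t)\ge1$ for all $t\in\mathbf R$.} Under hypothesis (i), $\|u_k(t)\|_\infty=\|u(t+t_k)\|_\infty\to\infty$ for every $t$, and Lemma~\ref{lem:reg}(iii) gives the claim. Under hypothesis (ii) the lemma gives only $N(0)\ge1$. We show that $\mu$ is then stationary. The free energy
\[
F(t)=\int u\log u-\frac12\iint G(x,y)u(x)u(y)\,dx\,dy=\int u\log u-\frac12\int uv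
\]
is natural here because the first equation reads $u_t=\nabla\cdot(u\nabla(\log u-v))$ with no flux through $\partial\Omega$. By the symmetry of $G$ and $\int u_t=0$,
\[
F'(t)=\int(\log u-v)\,u_t=-\mathcal D(t),\qquad\mathcal D=\int u\,|\nabla(\log u-v)|^2\ge0 .
\]
Choose $s_j\to\infty$ with $\|u(s_j)\|_\infty\le C$. By \eqref{eq:Gbound}, $\|v(s_j)\|_\infty\le C$, and $a\log a\ge-1$ for $a>0$, so $F(s_j)\ge-|\Omega|-C\lambda$. As $F$ is nonincreasing, it is bounded below, and $\int_1^\infty\mathcal D\,dt<\infty$. For $\varphi\in C_N^2$ we have $|\frac d{dt}\int\varphi u|=|\int u\nabla\varphi\cdot\nabla(\log u-v)|\le\|\nabla\varphi\|_\infty\lambda^{1/2}\mathcal D^{1/2}$. Hence, for $s<t$,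
\[
\Big|\int\varphi u_k(t)-\int\varphi u_k(s)\Big|\le\|\nabla\varphi\|_\infty\big(\lambda(t-s)\big)^{1/2}\Big(\int_{s+t_k}^{t+t_k}\mathcal D\Big)^{1/2}\to0 .
\]
By density of $C^2_N$, $\mu(t)=\mu(0)$ for all $t$, and so $N(t)=N(0)\ge1$.

\emph{Step 2: $\mu(t)$ is purely atomic for a dense set of $t$.} Let $J_0$ be an open interval and $n_0=\min_{J_0}N\ge1$. The set $\{t\in J_0:N(t)=n_0\}=\{t\in J_0:N(t)<n_0+1\}$ is nonempty, and open by Lemma~\ref{lem:S}(c). It contains an open interval, on which Proposition~\ref{prop:atomic} applies.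

\emph{Step 3: $\mu(t)$ is purely atomic for all $t$.} Let $t_j\to t$ with $\mu(t_j)$ purely atomic. Along a subsequence the numbers of interior and boundary atoms are constant and all atoms converge. By Lemma~\ref{lem:S}(a),(b) the limits are distinct points of $S_t$, and $\mu(t)$, as the weak-$*$ limit of $\mu(t_j)$, is concentrated on them.

\emph{Step 4: the curves.} By Step 3 and Proposition~\ref{prop:mass}, $2N_{\mathrm{int}}(t)+N_{\mathrm{bd}}(t)=\lambda/4\pi$ for all $t$. Both functions are upper semicontinuous by Lemma~\ref{lem:S}(c), and this relation makes each of them lower semicontinuous as well. Being continuous and integer-valued on $\mathbf R$, they are constant, and so is $N$. Lemma~\ref{lem:S}(d) with $J=\mathbf R$ gives $N$ continuous, mutually distinct curves of fixed type, and Proposition~\ref{prop:mass} gives their masses. This proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}. \hfill$\square$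

\begin{thebibliography}{9}

\bibitem{source}
\emph{Exclusion of boundary blowup for 2D chemotaxis system with Dirichlet boundary condition for the Poisson part},
\texttt{http://www-mmds.sigmath.es.osaka-u.ac.jp/\allowbreak faculty/\allowbreak personal/\allowbreak suzuki/\allowbreak PDF/\allowbreak MP1209.pdf}

\bibitem{OSS}
Ohtsuka, Senba and Suzuki, 2007.

\end{thebibliography}
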